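\title{The game chromatic number of large hypercubes}

\begin{abstract}
In the coloring game, Alice and Bob alternately color the vertices of a graph properly from a set of $k$ colors, and Alice wins if every vertex gets colored. The least $k$ for which Alice can win on the hypercube $Q_n$ is at most $n+1$, with equality for $n\le 3$, and it has been conjectured that equality holds for all $n$. We disprove this: for all large $n$ Alice wins with $\lceil(1-\kappa)n\rceil$ colors, where $\kappa=1/(6\cdot10^6)$. Her strategy forces repeated colors in neighborhoods. It is steered by two exponential potentials, summed over vertex sets of bounded size and diameter, which keep the endangered vertices so sparse that she can color them on demand. We also show that the game chromatic number of $Q_n$ exceeds $\log_3\bigl(2(\sqrt n-1)\bigr)$ for $n\ge31$.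
\end{abstract}

\section{Introduction}

Let $G$ be a finite graph and $k$ a positive integer. Two players, Alice and Bob, alternately color the vertices of $G$ with colors from $[k]=\{1,\dots,k\}$, Alice first, one uncolored vertex per move, so that adjacent vertices never receive the same color. Alice wins if all vertices are eventually colored. Bob wins if, before that, the player to move has no legal move. The \emph{game chromatic number} $\chi_g(G)$ is the least $k$ for which Alice has a winning strategy.

Say that a vertex \emph{sees} a color if one of its neighbors has that color. An uncolored vertex that sees all $k$ colors can never be colored, so the game then ends with a player who cannot move; conversely, a player is stuck only if every uncolored vertex sees all $k$ colors. Hence Bob wins exactly when some uncolored vertex comes to see all $k$ colors. A vertex of degree less than $k$ never does, so $\chi_g(G)\le\Delta(G)+1$, where $\Delta(G)$ is the maximum degree. This bound requires no strategy at all, and the question for a given graph is how much Alice gains by playing well.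

The hypercube $Q_n$ has vertex set $\{0,1\}^n$, two vertices being adjacent if they differ in exactly one coordinate; it is the $n$-fold Cartesian product of $K_2$. It is bipartite (by the parity of the coordinate sum) and $n$-regular, so two colors suffice for a proper coloring and $\chi_g(Q_n)\le n+1$. In low dimensions Bob can force the upper bound.

\begin{example}\label{ex:small}
$\chi_g(Q_n)=n+1$ for $n=1,2,3$. We must show that Bob wins with any $k\le n$ colors. With one color he wins on every $Q_n$, because no neighbor of the first colored vertex can be colored. With two colors on $Q_2$, he gives the vertex opposite to Alice's vertex the other color, and the two remaining vertices see both colors. In $Q_3$ every vertex $x$ is adjacent to all vertices of the opposite parity except its antipode $\bar x$, the vertex that differs from $x$ in all three coordinates. Bob answers each move of Alice at $x$ by giving $\bar x$ the same color. Suppose that, with Alice to move, the colored vertices form monochromatic antipodal pairs. Every uncolored vertex is adjacent to one vertex of each such pair, so Alice must use a new color at $x$, and this color is then legal at $\bar x$. With $k\le3$ colors, Alice is stuck after $k$ of the four pairs have been colored.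
\end{example}

These values suggest the conjecture, posed in \cite{report}, that $\chi_g(Q_n)=n+1$ for every positive integer $n$. We show that it fails for all but finitely many $n$, and by a linear amount.

\begin{theorem}\label{thm:upper}
Let $\kappa=\frac1{6\cdot10^6}$. There is $n_0$ such that for all $n\ge n_0$ Alice wins on $Q_n$ with $k=\lceil(1-\kappa)n\rceil$ colors. Hence $\chi_g(Q_n)\le\lceil(1-\kappa)n\rceil\le n<n+1$ for all $n\ge n_0$.
\end{theorem}

In particular $\limsup_n\chi_g(Q_n)/n\le1-\kappa<1$. The constants are not optimized, and $n_0$ is not made explicit. In the other direction, a bounded number of colors is not enough for Alice.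

\begin{theorem}\label{thm:lower}
For all $n\ge31$, $\chi_g(Q_n)>\log_3\bigl(2(\sqrt n-1)\bigr)$. In particular $\chi_g(Q_n)\to\infty$.
\end{theorem}

The two bounds are far apart. We determine neither the exact value of $\chi_g(Q_n)$ nor the least $n$ for which the conjecture fails.

Section~\ref{sec:idea} presents the idea behind Theorem~\ref{thm:upper}, and Sections~\ref{sec:critical}--\ref{sec:sparse} give the proof. Section~\ref{sec:lower} proves Theorem~\ref{thm:lower} and can be read independently.

\section{Repeats and chances}\label{sec:idea}

We write $N(v)$ for the set of neighbors of $v$ and $x:=c$ for the move that gives vertex $x$ the color $c$. In a given position, $C(v)$ is the set of colors that $v$ sees, and $L(v)=[k]\setminus C(v)$ is the \emph{list} of $v$; for uncolored $v$ it is the set of legal colors. A list never grows, and one move removes at most one color from it.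

The number of \emph{repeats} at $v$ is the number of colored neighbors of $v$ minus $|C(v)|$. It never decreases, and it increases by one exactly when a neighbor of $v$ receives a color that $v$ already sees. In $Q_n$,
\begin{equation}\label{eq:repeats}
|C(v)|+(\text{repeats at }v)+(\text{uncolored neighbors of }v)=n .
\end{equation}
So a vertex with more than $n-k$ repeats never sees all $k$ colors. With $k=n$, a single repeat makes a vertex safe for the rest of the game; with $k=\lceil(1-\kappa)n\rceil$, more than $\kappa n$ repeats do. Alice can therefore protect a vertex without coloring it, and a move at $u$ may create repeats at many neighbors of $u$ at once.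

An opportunity for a repeat at an uncolored vertex $v$ is a pair $(u,c)$ with $u$ an uncolored neighbor of $v$, $c\in L(u)$ and $c\in C(v)$. We call such a pair a \emph{chance} of $v$; Section~\ref{sec:A} adds two side conditions to this definition.

\begin{example}\label{ex:q4}
Take $Q_4$ with four colors and $v=0000$. Alice opens with $1000:=1$. This creates three chances of $v$, the pairs $(u,1)$ with $u\in\{0100,0010,0001\}$. If Bob colors $v$, or takes one of the chances himself, then $v$ is safe. Otherwise he can destroy a chance $(u,1)$ in two ways. He can color $u$ with another color, which destroys one chance. Or he can give color $1$ to a neighbor $x\ne v$ of $u$, such as $x=0110$; then $x$ is at distance two from $v$ and is adjacent to only two neighbors of $v$, here $0100$ and $0010$. In either case a chance survives, here $(0001,1)$. Alice takes it, and $v$ will see at most three colors.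

In $Q_2$ and $Q_3$ the same opening creates only one and two chances, and Bob's replies in Example~\ref{ex:small} destroy all of them in one move: in $Q_3$ with $v=000$, the answer $011:=1$ to $100:=1$ makes color $1$ illegal at both $010$ and $001$.
\end{example}

The example protects one vertex, while Alice has to protect $2^n$ of them. The following count suggests that she can. With $k\le n$, a move $x:=c$ destroys at most $2n$ pairs (vertex, legal color) in the whole cube besides $(x,c)$ itself: the pairs $(x,c')$ with $c'\neq c$ and the pairs $(u,c)$ with $u\in N(x)$. Suppose Alice gives each pair a weight that measures how much the vertices having it as a chance need a repeat, and suppose she plays the heaviest pair once in every four moves. Then the weight destroyed is at most $8n$ times the weight she realizes. In a weighted average, a vertex that loses of order $n^2$ chances gains of order $n$ repeats, and this is the order we need. Three difficulties remain.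

\begin{itemize}
\item An average must be turned into a statement about every part of the cube. Exponential weights do this, but they are too weak to protect each single vertex. They can rule out a million endangered vertices close together (Sections~\ref{sec:families} and~\ref{sec:A}).
\item The endangered vertices that remain must be saved by other means. Since they are sparse, Alice colors them when Bob attacks them (Section~\ref{sec:critical}).
\item Bob may destroy pairs before they become chances, so that $v$ never has $n^2$ chances to lose. Alice spends every second move on creating chances, guided by a second weight (Section~\ref{sec:B}).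
\end{itemize}

\section{Critical vertices and the frame of the strategy}\label{sec:critical}

\subsection*{Conventions}
Let $d$ be the graph distance, $B(v,r)$ the closed ball of radius $r$, and $S_2(v)=\{x:d(v,x)=2\}$. The proof of Theorem~\ref{thm:upper} uses $Q_n$ only through three facts.
\begin{enumerate}
\item[(Q1)] There are at most $2^n$ vertices, all of degree $n$. In particular $|B(v,6)|\le1+n+\dots+n^6\le(n+1)^6$.
\item[(Q2)] There are no triangles. So the neighbors of $v$ are pairwise nonadjacent, and if $u\in N(v)$ and $x\in N(u)\setminus\{v\}$, then $x\in S_2(v)$.
\item[(Q3)] Two distinct vertices have at most two common neighbors. Indeed, if they have one, they differ in exactly two coordinates, and a common neighbor arises from the first vertex by changing one of these.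
\end{enumerate}

\begin{remark}
Fact (Q3) cannot be dropped. Let $r\ge4$ and remove a perfect matching from $K_{r,r}$. The resulting graph satisfies (Q1) and (Q2) with $n=r-1$. If Bob answers each move by giving the same color to the partner of Alice's vertex in the removed matching, the argument of Example~\ref{ex:small} for $Q_3$ (the case $r=4$) shows that the $r$ pairs need $r=n+1$ different colors.
\end{remark}

We fix the constants
\[
\rho=\frac1{20},\quad \varepsilon=\frac1{150},\quad \eta=\frac1{3000},\quad \kappa=\delta=\frac1{6\cdot10^6},\quad \theta=\kappa+\delta=\frac{\eta}{1000},\quad m=10^6,
\]
and $k=\lceil(1-\kappa)n\rceil\le n$. Remark~\ref{rem:constants} explains how they depend on each other. Throughout, $n$ is sufficiently large in terms of these constants. \emph{Time $t$} means the position after $t$ moves.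

\subsection*{Critical and reserved vertices}
After each move, every uncolored vertex $v$ with $|L(v)|\le\delta n$ that is not yet critical is declared \emph{critical}, and at that moment $v$ and all its currently uncolored neighbors are declared \emph{reserved}. These declarations are part of the move, and they are permanent: a critical or reserved vertex stays so, also after it is colored. At time $0$ no vertex is critical or reserved. A vertex is \emph{active} if it is uncolored and not critical.

If $v$ becomes critical at a move, then $|L(v)|>\delta n$ before the move and $|L(v)|\le \delta n$ after it. Since the list loses at most one color,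
\begin{equation}\label{eq:list}
|L(v)|=\lfloor\delta n\rfloor+1\ \text{ just before the move, and }\ |L(v)|=\lfloor\delta n\rfloor\ \text{ just after it.}
\end{equation}
A critical vertex thus starts with a reserve of $\lfloor\delta n\rfloor$ colors. Alice will avoid coloring its neighbors, and she will react whenever Bob colors one.

\subsection*{The frame of the strategy}
Alice's turns are of two sorts.

\emph{Emergency turns.} If Bob's last move colored a vertex $y$ with a neighbor that is uncolored and was critical before that move, Alice colors such a neighbor with any legal color.

\emph{Regular turns.} These are all her other turns, including the first. They alternate in type A, B, A, B, \dots, beginning with A. The times just before turns of type A and B are the \emph{A-times} and \emph{B-times}; time $0$ is an A-time. At a regular turn Alice applies Rule A (Section~\ref{sec:A}) or Rule B (Section~\ref{sec:B}). Each rule either prescribes a legal move at an unreserved vertex or tells her to idle. When she \emph{idles}, she colors, with any legal color, an uncolored unreserved vertex; if there is none, an uncolored critical vertex; if there is none either, any uncolored vertex.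

Emergencies cost Alice time: Bob may trigger many in a row, and meanwhile she makes no regular move. The count of Section~\ref{sec:idea} needs a bounded number of moves between her choices, so we leave the moves of an emergency out of the count. A move is \emph{counted} if the vertex it colors was unreserved just before the move, and \emph{uncounted} otherwise. An \emph{A-period} consists of the moves from an A-time up to the next A-time, and a \emph{B-period} is defined likewise; the last period may be incomplete.

\begin{lemma}\label{lem:counted}
Strictly between two consecutive regular turns at most one counted move is made. Every A-period and every B-period contains at most four counted moves, and at most two counted moves precede the first B-time.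
\end{lemma}

\begin{proof}
Suppose Bob's move at $y$ triggers an emergency. A neighbor of $y$ became critical at an earlier move, when $y$ was uncolored, so $y$ was reserved then and Bob's move is uncounted. Alice's reply colors a critical vertex, which is reserved, so it is uncounted too. The moves between two consecutive regular turns are pairs of this kind followed by one move of Bob, and only that move can be counted. A period consists of two regular moves, each followed by such an interval, and the first B-time is preceded by one regular move and one interval.
\end{proof}

The proof shows why a vertex that becomes critical at Bob's move itself does not trigger an emergency: that move could be counted. The price for ignoring uncounted moves is small if few vertices near a given vertex are reserved. This is ensured by the following sparseness condition, which is also what makes the emergency turns work.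

\begin{enumerate}
\item[(D)] \emph{Every ball $B(x,3)$ contains fewer than $2m$ critical vertices, colored or not.}
\end{enumerate}

Since criticality is permanent, (D) at time $t$ implies (D) at all earlier times.

\begin{lemma}\label{lem:legal}
Suppose Alice has followed the strategy up to time $t$ and \emph{(D)} holds at time $t$. Then every vertex that is uncolored at time $t$ has a legal color.
\end{lemma}

\begin{proof}
An active vertex has more than $\delta n\geq 1$ legal colors. Let $v$ be critical and uncolored at time $t$. We count the moves at neighbors of $v$ made after $v$ became critical. All these neighbors were reserved when $v$ became critical. By (D), the ball $B(v,2)$ contains at most $2m-2$ critical vertices other than $v$.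

Each move of Bob at such a neighbor $y$ triggers an emergency, because $v$ is uncolored and was critical before the move. Alice's reply colors a critical neighbor of $y$. This vertex lies in $B(v,2)$, it is not $v$ since $v$ is still uncolored, and different replies color different vertices. At most one reply is still due at time $t$. So Bob made at most $2m-1$ such moves.

The moves prescribed by Rules A and B and the idle moves of the first kind color unreserved vertices, and idle moves of the third kind do not occur while $v$ is critical and uncolored. All other moves of Alice color critical vertices. So she colored at most $2m-2$ neighbors of $v$ in this time.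

By \eqref{eq:list}, $|L(v)|\ge\lfloor\delta n\rfloor-4m\ge1$ for large $n$.
\end{proof}

As long as (D) holds, no player is stuck and Alice can make the move her strategy demands. It remains to choose Rules A and B so that (D) never fails.

\section{Families and exponential weights}\label{sec:families}

The natural first attempt attaches to each vertex $v$ a weight $e^{X(v)}$, where $X(v)$ starts at $0$ and is large when $v$ has been treated badly, and lets Alice keep the total weight below twice its initial value $2^n$. This gives $X(v)\le(n+1)\ln2$. But the exponent we can guarantee for a vertex that becomes critical is only $10^{-6}n$ (Section~\ref{sec:sparse}), so the bound says nothing. A failure of (D) offers more: many critical vertices in one ball. If we attach weights to sets of $m$ vertices and add their exponents, we gain a factor $m$ in the exponent; and if the sets have bounded diameter, their number exceeds $2^n$ only by a polynomial factor.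

Let $\mathcal F$ be the set of all $F\subseteq V(Q_n)$ with $|F|=m$ and diameter at most $6$; its members are called \emph{families}. Any $m$ vertices of a ball $B(x,3)$ form a family. Choosing one element of $F$ and then the others in the ball of radius $6$ around it, we get from (Q1)
\begin{equation}\label{eq:families}
2|\mathcal F|\le 2^{n+1}(n+1)^{6m}<e^n\qquad\text{for large } n .
\end{equation}

A move at a vertex adjacent to many members of $F$ could change the exponent of $F$ by up to $m$ times what it does for one vertex, and this would spoil the estimates. We therefore let $F$ register only events at private neighbors. Put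
\[
U_F=\{u:|N(u)\cap F|=1\},
\]
and for $u\in U_F$ let $v_F(u)$ be the unique neighbor of $u$ in $F$. Little is lost: if $v\in F$ and $u\in N(v)\setminus U_F$, then $u$ is a common neighbor of $v$ and one of the other $m-1$ members of $F$, so by (Q3)
\begin{equation}\label{eq:private}
|N(v)\setminus U_F|\le 2m\qquad(v\in F).
\end{equation}

Both potentials are controlled by one inequality. In its applications, $w$ and $w'$ are the weights at the beginning and end of a period, $\mathcal H$ is the set of families helped by Alice's move, and $\tau$ is the harm done during the period.

\begin{lemma}\label{lem:potential}
Let $w(F)>0$ and $0\le\tau(F)\le\sigma$ for $F\in\mathcal F$, and let $\mathcal H\subseteq\mathcal F$. Put $w'(F)=w(F)e^{\tau(F)-1}$ for $F\in\mathcal H$ and $w'(F)=w(F)e^{\tau(F)}$ otherwise. Then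
\[
\sum_{F\in\mathcal F}w'(F)\le\sum_{F\in\mathcal F}w(F)-(1-e^{-1})\sum_{F\in\mathcal H}w(F)+e^{\sigma}\sum_{F\in\mathcal F}w(F)\tau(F).
\]
\end{lemma}

\begin{proof}
Let $\tilde w(F)=w(F)e^{-1}$ for $F\in\mathcal H$ and $\tilde w(F)=w(F)$ otherwise. From $e^{-\tau}\ge1-\tau$ we get $e^\tau-1\le\tau e^\tau$. Hence $w'(F)=\tilde w(F)+\tilde w(F)(e^{\tau(F)}-1)\le\tilde w(F)+w(F)\tau(F)e^\sigma$. Summing over $F$ gives the claim.
\end{proof}

\section{Taking chances: Rule A}\label{sec:A}

From now on, a \emph{chance} of an active vertex $v$ is a pair $(u,c)$ such that $u\in N(v)$ is uncolored and unreserved, $c\in L(u)$, and $c\in C(v)$. Vertices that are not active have no chances. The condition $c\in C(v)$, once true, stays true, and each of the other conditions ($v$ active, $u$ uncolored, $u$ unreserved, $c\in L(u)$), once false, stays false. So the times at which a given pair is a chance of $v$ form an interval.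

At an A-time Alice can compare only the chances that exist at that time, and her gain will be measured against these. Chances that are born and destroyed within one A-period are beyond her control and must not be charged. Accordingly, a pair that is a chance of $v$ just before a move is \emph{mature} if it was a chance of $v$ at the A-time that starts the A-period containing this move. A mature chance $(u,c')$ is \emph{lost} at a counted move $x:=c$ if
\begin{enumerate}
\item[(i)] $u=x$ and $c'\ne c$, or
\item[(ii)] $u\in N(x)$ and $c'=c$.
\end{enumerate}
For $F\in\mathcal F$ and $v\in F$, the following counters start at $0$ and depend only on the play so far.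
\begin{itemize}
\item $\ell_F(v)$ is the number of mature chances $(u,c')$ of $v$ with $u\in U_F$ that have been lost at counted moves.
\item $h_F(v)$ is the number of \emph{hits}: non-idle moves $u:=c$ of type A with $u\in U_F$ such that $(u,c)$ was a chance of $v$ just before the move.
\end{itemize}
Every hit counted in $h_F(v)$ is a repeat at $v$. Define
\[
w_A(F)=\exp\sum_{v\in F}\Bigl(\frac\rho n\,\ell_F(v)-h_F(v)\Bigr),\qquad \Phi_A=\sum_{F\in\mathcal F}w_A(F).
\]
The factor $\rho/n$ is the exchange rate: one hit compensates for $n/\rho$ lost chances.

\medskip\noindent\textbf{Rule A.} For every uncolored unreserved $u$ and $c\in L(u)$, let $W_A(u,c)$ be the sum of $w_A(F)$ over the families $F$ such that $u\in U_F$ and $(u,c)$ is a chance of $v_F(u)$. Let $W_A^*$ be the maximum of these numbers, or $0$ if there is no such pair. If $W_A^*>0$, Alice plays $u:=c$ for a pair with $W_A(u,c)=W_A^*$. Otherwise she idles.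

\begin{lemma}\label{lem:A}
If Alice has followed the strategy up to time $t$, then $\Phi_A\le2|\mathcal F|$ at time $t$.
\end{lemma}

\begin{proof}
\emph{Losses of one family at one move.} Let $x:=c$ be a counted move and $F\in\mathcal F$. Losses of type (i) are registered only if $x\in U_F$, they all belong to $v_F(x)$, and there are at most $k-1$ of them. Let $(u,c)$ be a loss of type (ii) belonging to $v\in F$. Then $c\in C(v)$, while $c\notin C(x)$ because the move is legal; so $v\ne x$, and $u$ is a common neighbor of $v$ and $x$. By (Q3) each $v\in F$ has at most two such losses. In total $F$ has at most $n+2m\le2n$ losses.

\emph{One period.} Fix an A-period, and let $w_A$, $W_A$ and $W_A^*$ refer to the A-time that starts it. Let $\tau(F)$ be $\rho/n$ times the number of losses of $F$ in the period. By Lemma~\ref{lem:counted} and the previous paragraph, $\tau(F)\le4\cdot2\rho=8\rho$. If $F$ registers the loss of $(u,c')$ in the period, then $u\in U_F$ and, by maturity, $(u,c')$ was a chance of $v_F(u)$ at the A-time; so $F$ is one of the families counted in $W_A(u,c')$. At a counted move $x:=c$ at most $k-1+n\le2n$ pairs can be lost, namely $(x,c')$ with $c'\ne c$ and $(u,c)$ with $u\in N(x)$. Summing first over families, then over pairs and moves,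
\[
\sum_F w_A(F)\tau(F)\le\frac\rho n\cdot4\cdot2n\cdot W_A^*=8\rho W_A^* .
\]
Hits occur only at the first move of the period. If $W_A^*>0$ and this move is $u:=c$, it is a hit exactly for the set $\mathcal H$ of families counted in $W_A(u,c)$, once for each of them, through $v_F(u)$. If $W_A^*=0$, there is no hit and $\mathcal H=\emptyset$. In both cases $\sum_{F\in\mathcal H}w_A(F)=W_A^*$. By Lemma~\ref{lem:potential} with $\sigma=8\rho=0.4$, the change of $\Phi_A$ over the period is at most
\[
\bigl(-(1-e^{-1})+0.4\,e^{0.4}\bigr)W_A^*\le(-0.63+0.6)W_A^*\le0 .
\]

So $\Phi_A\le|\mathcal F|$ at every A-time, since $\Phi_A=|\mathcal F|$ at time $0$. Inside a period each weight grows by a factor at most $e^{8\rho}<2$.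
\end{proof}

\section{Creating chances: Rule B}\label{sec:B}

Lemma~\ref{lem:A} is useful only for vertices that have many chances to lose. A pair $(u,c)$ becomes a chance of $v$ when $v$ first sees $c$, and only if $c$ is still legal at $u$ then. Bob can try to prevent this by first placing $c$ on vertices of $S_2(v)$, making it illegal on most of $N(v)$, and only then showing it to $v$; the potential $\Phi_A$ registers none of this. Alice must therefore show $v$ many colors early, while they are legal at many neighbors of $v$. The next definitions describe the phase in which this is possible.

A vertex $u$ is \emph{fresh} if it is uncolored, unreserved, and $|C(u)|\le k/4$. A vertex $v$ is \emph{young} if it is uncolored and at least $n/2$ of its neighbors are fresh. At time $0$ all vertices are fresh and young, and each property, once lost, is lost forever. A move $u:=c$ at a fresh vertex $u$ is \emph{rich for} $v\in N(u)$ if, just before it, $v$ is young and at least $n/10$ vertices $u'\in N(v)\setminus\{u\}$ are fresh with $c\in L(u')$. It is \emph{good for} $v$ if moreover it is a non-idle move of type B. A good move that brings a new color to $v$ is the opening move of Example~\ref{ex:q4} on a large scale: it is meant to create about $n/10$ chances of $v$.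

The second potential compares the good moves that $v$ receives with the wear on the fresh neighbors of $v$. A neighbor stops being fresh when it is colored, or after more than $k/4$ of its own neighbors are colored (or when it is reserved, which (D) makes rare). We charge one unit for each of the latter moves and $n\ge k/4$ units for the former, so that removing a fresh neighbor costs at least $k/4$ units either way. For $F\in\mathcal F$ and $v\in F$ define two counters.
\begin{itemize}
\item $g_F(v)$ is the number of moves at vertices of $U_F$ that were good for $v$.
\item $s_F(v)$, the \emph{wear}, receives contributions from the counted moves $x:=c$ with $x\ne v$ before which $v$ is young. Such a move contributes $n$ if $x\in N(v)\cap U_F$ and $x$ was fresh before it, and it contributes $1$ for each $u\in N(v)\cap N(x)\cap U_F$ that was fresh before it. We say that these contributions are \emph{charged to} $x$ and to $u$, respectively.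
\end{itemize}
Define
\[
w_B(F)=\exp\sum_{v\in F}\Bigl(\frac\varepsilon n\,s_F(v)-g_F(v)\Bigr),\qquad \Phi_B=\sum_{F\in\mathcal F}w_B(F),
\]
and for fresh $u$ let $W_B(u)$ be the sum of $w_B(F)$ over the families $F$ such that $u\in U_F$ and $v_F(u)$ is young. Alice will choose a vertex $u$ by its weight $W_B(u)$. She then needs one color that serves many of the young neighbors of $u$ at once, and an averaging argument provides it.

\begin{lemma}\label{lem:color}
Let $u$ be fresh. There is $c\in L(u)$ such that the families $F$ with $u\in U_F$ for which $u:=c$ is rich for $v_F(u)$ have total weight $w_B$ at least $W_B(u)/10$.
\end{lemma}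

\begin{proof}
Let $v\in N(u)$ be young, and let $\mu_c$ be the number of fresh $u'\in N(v)\setminus\{u\}$ with $c\in L(u')$. Lists of fresh vertices have at least $3k/4$ of the $k$ colors, so $|L(u)\cap L(u')|\ge k/2$ for fresh $u'$. As $v$ has at least $\frac n2-1$ fresh neighbors other than $u$,
\[
\sum_{c\in L(u)}\mu_c=\sum_{u'}|L(u)\cap L(u')|\ge\Bigl(\frac n2-1\Bigr)\frac k2 .
\]
Since $|L(u)|\le k$, the average of $\mu_c$ over $L(u)$ is at least $\frac n4-\frac12\ge\frac n5$. Let $p$ be the fraction of colors $c\in L(u)$ with $\mu_c\ge n/10$. As $\mu_c\le n$, the average is at most $pn+\frac n{10}$, so $p\ge\frac1{10}$.

Thus for each family $F$ counted in $W_B(u)$, the move $u:=c$ is rich for $v_F(u)$ for at least a tenth of the colors $c\in L(u)$. Averaged over $c\in L(u)$, the total weight of the families for which it is rich is at least $W_B(u)/10$, and some $c$ attains at least the average.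
\end{proof}

\noindent\textbf{Rule B.} Let $W_B^*$ be the maximum of $W_B(u)$ over fresh $u$, or $0$ if no vertex is fresh. If $W_B^*>0$, Alice takes a fresh $u$ with $W_B(u)=W_B^*$ and colors it with a color given by Lemma~\ref{lem:color}. Otherwise she idles.

\begin{lemma}\label{lem:B}
If Alice has followed the strategy up to time $t$, then $\Phi_B\le2|\mathcal F|$ at time $t$.
\end{lemma}

\begin{proof}
\emph{Wear of one family at one move.} At a counted move at $x$, a family $F$ receives at most one contribution $n$, through $v_F(x)$, and each $v\in F\setminus\{x\}$ receives at most two contributions $1$ by (Q3). So $\sum_{v\in F}s_F(v)$ grows by at most $n+2m\le2n$.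

\emph{One period.} Fix a B-period, and let $w_B$, $W_B$ and $W_B^*$ refer to the B-time that starts it. Let $\tau(F)$ be $\varepsilon/n$ times the growth of $\sum_{v\in F}s_F(v)$ in the period; then $\tau(F)\le8\varepsilon$ by Lemma~\ref{lem:counted}. Suppose $F$ receives a contribution charged to a vertex $u$. Then $u\in U_F$, the contribution goes to $s_F(v_F(u))$, and just before the move $u$ is fresh and $v_F(u)$ is young. Both properties held at the B-time, so $F$ is counted in $W_B(u)\le W_B^*$. A counted move at $x$ charges $n$ to $x$ and $1$ to each of at most $n$ neighbors of $x$. Hence
\[
\sum_Fw_B(F)\tau(F)\le\frac\varepsilon n\cdot4\cdot\bigl(nW_B^*+nW_B^*\bigr)=8\varepsilon W_B^* .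
\]
Only the first move of the period can be good. If $W_B^*>0$ and this move is $u:=c$, let $\mathcal H$ be the set of families $F$ with $u\in U_F$ for which it is good for $v_F(u)$; exactly these families have $\sum_v g_F(v)$ raised, each by one. If $W_B^*=0$, let $\mathcal H=\emptyset$. In both cases $\sum_{F\in\mathcal H}w_B(F)\ge W_B^*/10$ by Lemma~\ref{lem:color}. Since $8\varepsilon e^{8\varepsilon}<0.054\cdot1.06<0.06$ and $(1-e^{-1})/10>0.063$, Lemma~\ref{lem:potential} with $\sigma=8\varepsilon$ shows that $\Phi_B$ does not increase from one B-time to the next.

At time $0$ we have $\Phi_B=|\mathcal F|$. The at most two counted moves before the first B-time multiply each weight by at most $e^{4\varepsilon}$, and inside a period each weight grows by a factor at most $e^{8\varepsilon}$. Hence $\Phi_B\le e^{12\varepsilon}|\mathcal F|<2|\mathcal F|$.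
\end{proof}

\section{Critical vertices are sparse}\label{sec:sparse}

The strategy is now completely defined. Throughout this section we assume that Alice has followed it up to a time $T$ at which (D) holds, and that one more legal move is made. For a vertex $v$ that is critical at time $T+1$, let $t_v\le T$ be the time just before the move at which $v$ became critical; $v$ is active at all times up to $t_v$. We first record what such a vertex looks like at time $t_v$.

\begin{lemma}\label{lem:state}
Let $v$ be critical at time $T+1$. At time $t_v$:
\begin{enumerate}
\item[(a)] at most $4m$ vertices of $N(v)$ are reserved;
\item[(b)] at most $2m(n+1)$ vertices of $S_2(v)$ are reserved;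
\item[(c)] $v$ has at most $\theta n+1$ uncolored neighbors and at most $\theta n+1$ repeats, and $v$ is not young.
\end{enumerate}
\end{lemma}

\begin{proof}
Every reserved vertex is critical or adjacent to a critical vertex, and (D) holds at time $t_v$.

(a) Assign each reserved $u\in N(v)$ to itself if it is critical, and otherwise to a critical neighbor $z$ of $u$. In the second case $z\ne v$, since $v$ is not yet critical, so $z\in S_2(v)$ by (Q2), and at most two vertices are assigned to $z$ by (Q3). Fewer than $2m$ critical vertices lie in $B(v,2)$, and each receives at most two.

(b) A reserved vertex of $S_2(v)$ is equal or adjacent to a critical vertex, which lies in $B(v,3)$. There are fewer than $2m$ of these, and each accounts for at most $n+1$ vertices. This is the reason for the radius $3$ in (D).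

(c) By \eqref{eq:list}, $|C(v)|=k-\lfloor\delta n\rfloor-1\ge(1-\theta)n-1$, and \eqref{eq:repeats} gives both bounds. Fresh vertices are uncolored and $\theta n+1<n/2$, so $v$ is not young.
\end{proof}

The argument is now a dichotomy. A vertex cannot become critical without first ceasing to be young, and this takes wear of order $n^2$ (Lemma~\ref{lem:wear}). If it received few good moves meanwhile, it makes a large contribution to the exponent of $w_B$. If it received many, it had of order $n^2$ chances; since it ends with almost all neighbors colored and almost no repeats, nearly all these chances were lost with few hits in return (Lemma~\ref{lem:loss}), and it makes a large contribution to the exponent of $w_A$.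

\begin{lemma}\label{lem:wear}
Let $F\in\mathcal F$ and let $v\in F$ be critical at time $T+1$. Then $s_F(v)\ge n^2/10$ at time $T$.
\end{lemma}

\begin{proof}
Let $t'$ be the first time at which $v$ is not young. By Lemma~\ref{lem:state}(c), $t'\le t_v$, and $v$ is young before each of the first $t'$ moves. At time $t'$ the vertex $v$ is uncolored, so more than $n/2$ of its neighbors are not fresh. Let $D$ be the set of those that lie in $U_F$ and are unreserved at time $t'$. By \eqref{eq:private} and Lemma~\ref{lem:state}(a), $|D|\ge\frac n2-6m$.

Let $u\in D$ and consider the move at which $u$ ceased to be fresh. As $u$ was not reserved, there are two possibilities. Either this move colored $u$; then it was counted, and it charged $n\ge k/4$ to $u$. Or $|C(u)|$ came to exceed $k/4$; then more than $k/4$ neighbors $x$ of $u$ were colored up to and including this move, and $u$ was fresh before each of these moves. Here $x\neq v$ because $v$ is uncolored, so $x\in S_2(v)$ by (Q2), and each of these moves that was counted charged $1$ to $u$. The uncounted ones are at vertices of $S_2(v)$ that are reserved at time $t_v$. There are at most $2m(n+1)$ such vertices by Lemma~\ref{lem:state}(b), and each is adjacent to at most two vertices of $D$. Summing the contributions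 to $s_F(v)$ charged to the vertices of $D$, we get
\[
s_F(v)\ge\Bigl(\frac n2-6m\Bigr)\frac k4-4m(n+1)
\]
at time $t'$, hence also at time $T$. Since $k\ge(1-\kappa)n$, the right side is at least $\frac{1-\kappa}8n^2-O(n)$, which exceeds $n^2/10$ for large $n$.
\end{proof}

For $v$ critical at time $T+1$, let $g(v)$ be the number of moves that were good for $v$. Before such a move $v$ is young, so by Lemma~\ref{lem:state}(c) all of them are among the first $t_v$ moves.

\begin{lemma}\label{lem:loss}
Let $F\in\mathcal F$ and let $v\in F$ be critical at time $T+1$. At time $T$ we have $h_F(v)\le\theta n+1$, and if $g(v)\ge\eta n$, then $\ell_F(v)\ge\eta n^2/12$.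
\end{lemma}

\begin{proof}
\emph{Hits.} The move after time $t_v$ shortens $L(v)$ by \eqref{eq:list}, so it brings a new color to $v$ and is not a hit. After it $v$ has no chances. So all hits for $v$ are among the first $t_v$ moves, each is a repeat at $v$, and Lemma~\ref{lem:state}(c) gives the bound.

\emph{The pairs to be counted.} Let $g(v)\ge\eta n$. A good move for $v$ whose color $v$ already sees is a repeat at $v$. By Lemma~\ref{lem:state}(c), there are therefore $q\ge(\eta-\theta)n-1$ good moves $u_i:=c_i$ $(1\le i\le q)$ with $c_i\notin C(v)$ before the move, and the colors $c_i$ are distinct. Let $S_i$ be the set of vertices $u'\in N(v)\setminus\{u_i\}$ that were fresh with $c_i\in L(u')$ just before the move $u_i:=c_i$; then $|S_i|\ge n/10$. Let $\mathcal P$ be the set of pairs $(u',c_i)$ with $u'\in S_i\cap U_F$ such that, at time $t_v$, the vertex $u'$ is unreserved, colored, and its color is not $c_i$.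

For each $i$, at most $2m$ vertices of $S_i$ lie outside $U_F$ by \eqref{eq:private}, and at time $t_v$ at most $4m$ are reserved and at most $\theta n+1$ are uncolored by Lemma~\ref{lem:state}. If $j$ vertices of $S_i$ have color $c_i$ at time $t_v$, then with $u_i$ this color occurs at least $j+1$ times in $N(v)$ and accounts for at least $j$ repeats. As the $c_i$ are distinct, at most $\theta n+1$ pairs are excluded for this reason, in total over all $i$. Hence
\begin{equation}\label{eq:pairs}
|\mathcal P|\ge q\Bigl(\frac n{10}-\theta n-6m-1\Bigr)-(\theta n+1).
\end{equation}

\emph{Each pair is a chance that ends.} Let $(u',c_i)\in\mathcal P$. Just after the move $u_i:=c_i$, which is a time at most $t_v$, the pair is a chance of $v$: the vertex $v$ is active and sees $c_i$; $u'$ is uncolored; $u'$ is unreserved because it still is at time $t_v$; and $c_i\in L(u')$ because $u'$ is not adjacent to $u_i$ by (Q2). At time $t_v$ it is not a chance, as $u'$ is colored. Consider the move at which it ceased to be one. Up to time $t_v$, $v$ stays active and $u'$ stays unreserved, so this move is of one of two kinds.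
\begin{itemize}
\item It colors $u'$, with a color other than $c_i$. It is counted because $u'$ is unreserved, and it has the form (i).
\item It gives color $c_i$ to some $x\in N(u')$. Then $x\ne v$, so $x\in S_2(v)$, and the move has the form (ii).
\end{itemize}
The pair contributes $1$ to $\ell_F(v)$ unless this move is uncounted or the chance is not mature.

\emph{Uncounted moves.} These are of the second kind, with $x\in S_2(v)$ reserved at time $t_v$. Such an $x$ receives one color, which equals $c_i$ for at most one $i$, and it has at most two neighbors in $N(v)$. By Lemma~\ref{lem:state}(b) at most $4m(n+1)$ pairs end in this way.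

\emph{Immature chances.} The regular turn after the type-B move $u_i:=c_i$ is of type A. If $(u',c_i)$ is still a chance at the A-time before that turn, then it is a chance at every later A-time until it ends, so it is mature when it ends. Otherwise it ends strictly between these two regular turns, where at most one counted move is made by Lemma~\ref{lem:counted}. As in Example~\ref{ex:q4}, one move at $x$ ends at most two pairs with color $c_i$: only $(x,c_i)$ if $x\in N(v)$, and at most two pairs if $x\in S_2(v)$. So for each $i$ at most two pairs end immature at a counted move.

Combining this with \eqref{eq:pairs}, we have already at time $t_v$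
\[
\ell_F(v)\ge\bigl((\eta-\theta)n-1\bigr)\Bigl(\frac n{10}-\theta n-6m-3\Bigr)-(\theta n+1)-4m(n+1).
\]
The coefficient of $n^2$ is $(\eta-\theta)(\frac1{10}-\theta)>0.999\,\eta\cdot0.0999>0.0998\,\eta>\eta/12$, so $\ell_F(v)\ge\eta n^2/12$ for large $n$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:upper}]
Let Alice follow the strategy. Condition (D) holds at time $0$. By Lemma~\ref{lem:legal}, at any time at which (D) holds and a vertex is uncolored, the player to move has a legal move, and Alice has the move her strategy demands. So either all vertices get colored, or there is a time $T$ such that (D) holds at time $T$ and fails at time $T+1$. Suppose the latter.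

At time $T+1$ some ball $B(x,3)$ contains at least $2m$ critical vertices. At least $m$ of them satisfy $g(v)<\eta n$, or at least $m$ of them satisfy $g(v)\ge\eta n$. Let $F$ consist of $m$ vertices of one such kind; then $F\in\mathcal F$. All counters and weights below are taken at time $T$.

If $g(v)<\eta n$ for all $v\in F$, then $g_F(v)\le g(v)$ and Lemma~\ref{lem:wear} give
\[
\frac\varepsilon n\,s_F(v)-g_F(v)\ge\frac{\varepsilon n}{10}-\eta n=\frac n{1500}-\frac n{3000}=\frac n{3000}\qquad(v\in F).
\]
Hence $\Phi_B\ge w_B(F)\ge e^{mn/3000}\ge e^n$, which contradicts Lemma~\ref{lem:B} by \eqref{eq:families}.

If $g(v)\ge\eta n$ for all $v\in F$, then Lemma~\ref{lem:loss} gives, for large $n$,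
\[
\frac\rho n\,\ell_F(v)-h_F(v)\ge\eta n\Bigl(\frac1{240}-\frac1{1000}\Bigr)-1\ge0.003\,\eta n=10^{-6}n\qquad(v\in F),
\]
because $\frac1{240}-\frac1{1000}>0.0031$. Hence $\Phi_A\ge w_A(F)\ge e^{10^{-6}mn}=e^n$, which contradicts Lemma~\ref{lem:A} by \eqref{eq:families}.

So (D) never fails, and Alice wins with $k=\lceil(1-\kappa)n\rceil$ colors.
\end{proof}

\begin{remark}\label{rem:constants}
The constants are chosen in the order in which they are listed. The rates $\rho$ and $\varepsilon$ satisfy $8\rho e^{8\rho}<1-e^{-1}$ and $8\varepsilon e^{8\varepsilon}<(1-e^{-1})/10$, as Lemmas~\ref{lem:A} and~\ref{lem:B} require. The first case of the last proof needs $\eta<\varepsilon/10$, and the second needs $\theta<\rho\eta/12$. Any fixed $\delta>0$ serves in Lemma~\ref{lem:legal}, and $\kappa=\theta-\delta$ is the saving. Finally $m$ is the reciprocal of the smaller of the two margins per vertex, $1/3000$ and $10^{-6}$, so that a family of critical vertices has weight at least $e^n$.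
\end{remark}

\section{A logarithmic lower bound}\label{sec:lower}

Bob's advantage is that one move shows a color to several vertices, while Alice can rescue only one vertex by coloring it. Let $e_1,\dots,e_n$ be the unit vectors, with addition modulo $2$. For a vertex $y$ and distinct indices $i,j,l$ put
\[
v_i=y+e_i,\qquad z_{ij}=y+e_i+e_j,\qquad w_{ijl}=y+e_i+e_j+e_l .
\]
The neighbors of $z_{ij}$ are $v_i$, $v_j$ and the vertices $w_{ijl}$. When Bob plays $y:=1$, all $v_i$ see color $1$. When he then plays $z_{12}:=2$, both $v_1$ and $v_2$ see $1$ and $2$, which already wins if $k=2$. If $k=3$, Alice may color $v_1$; Bob plays $z_{34}:=2$, Alice colors $v_3$, and $z_{24}:=3$ wins, because it is legal and $v_2$ then sees all three colors. Alice has a second defense: in place of coloring $v_3$ she can play $w_{234}:=3$, which makes color $3$ illegal at $z_{23}$, $z_{24}$ and $z_{34}$ at once. But such a move spoils only three pairs of indices, and a set of order $\sqrt n$ indices already has more pairs than she can spoil in $O(n)$ moves. So Bob can keep pairing indices, and for each new color he retains about a third of his candidates.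

\begin{proposition}\label{prop:bob}
Let $k\ge2$ and $3^k\le2(\sqrt n-1)$. Then Bob wins on $Q_n$ with $k$ colors.
\end{proposition}

\begin{proof}
The hypothesis gives $2(\sqrt n-1)\ge9$, so $n\ge31$.

\emph{The numbers.} Let $a=3\sqrt n+3$, $n_1=n-1$ and $n_{s+1}=\lceil(n_s-a)/3\rceil$. From $n_{s+1}+\frac a2\ge\frac{n_s-a}3+\frac a2=\frac13(n_s+\frac a2)$ we get $n_s+\frac a2\ge3^{-(s-1)}(n-1)$. The hypothesis reads
\[
3^{k-2}\le\frac{2(\sqrt n-1)}9=\frac{2(n-1)}{9(\sqrt n+1)}=\frac{2(n-1)}{3a},
\]
so $3^{-(s-1)}(n-1)\ge\frac{3a}2$ for $s\le k-1$. Thus $n_s\ge a$ for $1\le s\le k-1$. Also $n_{s+1}\le\frac{n_s-a}3+1\le\frac{n_s}3$ because $a\ge3$, and so $n_1+\dots+n_{k-1}\le\frac32n$.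

\emph{The strategy.} After Alice's first move, at $x_0$ say, Bob picks $y$ with $d(x_0,y)\ge4$ and plays $y:=1$. None of the vertices $v_i,z_{ij},w_{ijl}$ is $x_0$. From now on Bob colors only vertices $z_{ij}$. Call a pair $ij$ \emph{spoiled} if $z_{ij}$ or some $w_{ijl}$ is colored. If $ij$ is not spoiled and $v_i,v_j$ are uncolored, then $z_{ij}$ and all its neighbors are uncolored, so every color is legal at $z_{ij}$.

Bob plays in stages $s=1,\dots,k-1$. Stage $s$ starts, with Bob to move, with a set $I_s$ of $n_s$ indices such that each $v_i$ with $i\in I_s$ is uncolored and sees the colors $1,\dots,s$. A set $I_1$ exists, because Alice's reply to $y:=1$ colors at most one $v_i$. In stage $s$, call an index $i\in I_s$ \emph{available} if it has not yet been used in this stage and $v_i$ is uncolored. As long as there are available indices $i,j$ with $ij$ not spoiled, Bob plays $z_{ij}:=s+1$, and $i,j$ become used. After such a move $v_i$ is uncolored, so Alice either replies or is stuck, in which case Bob has won.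

\emph{Few pairs are spoiled.} Stage $s$ has at most $n_s/2$ moves of Bob, so he makes at most $\frac34n$ moves at vertices $z_{ij}$ in all stages, each spoiling one pair. After $x_0$, Alice makes at most $\frac34n+1$ moves in this time, and each spoils at most three pairs, namely $ij,il,jl$ if she colors $w_{ijl}$. So at most $\frac34n+3(\frac34n+1)=3n+3$ pairs are spoiled at any time during the stages. A set of at least $a$ indices has at least
\[
\frac{a(a-1)}2=\frac{(3\sqrt n+3)(3\sqrt n+2)}2=4.5\,n+7.5\sqrt n+3>3n+3
\]
pairs, so one of them is not spoiled. Hence Bob can move whenever at least $a$ indices are available.

\emph{From stage $s$ to stage $s+1$.} Let $s\le k-2$, and suppose stage $s$ ends after $r$ moves of Bob and $r$ replies of Alice, each of which colors at most one $v_i$. Then $I_s$ consists of $2r$ used indices, at most $r$ unused indices with $v_i$ colored, and fewer than $a$ available ones. So $n_s<3r+a$, and the integer $r$ is at least $\lceil(n_s-a)/3\rceil=n_{s+1}$. At least $2r-r=r$ of the used indices have $v_i$ uncolored, and these $v_i$ see $1,\dots,s+1$. Bob chooses $n_{s+1}$ of them as $I_{s+1}$.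

\emph{The last stage.} Since $n_{k-1}\ge a$, Bob can make a first move $z_{ij}:=k$ in stage $k-1$. The uncolored vertex $v_i$ then sees all $k$ colors, and Bob wins.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:lower}]
Let $n\ge31$ and $k=\lfloor\log_3(2(\sqrt n-1))\rfloor$. Since $\sqrt{31}>5.5$, we have $2(\sqrt n-1)>9$ and $k\ge2$. Every $k'$ with $2\le k'\le k$ satisfies $3^{k'}\le2(\sqrt n-1)$, so Bob wins with $k'$ colors by Proposition~\ref{prop:bob}, and he wins with one color by Example~\ref{ex:small}. Hence Alice has no winning strategy with at most $k$ colors, and $\chi_g(Q_n)\ge k+1>\log_3(2(\sqrt n-1))$.
\end{proof}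

\begin{thebibliography}{9}

\bibitem{report}
\emph{Research Project Report},
\texttt{https://rsuir-library.rsu.ac.th/\allowbreak bitstream/\allowbreak 123456789/\allowbreak 2486/\allowbreak 1/\allowbreak SIRIWAN\%20WASUKREE1.pdf}.

\end{thebibliography}
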